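# Invariants of the divided power algebra under $\mathrm{GL}_n(\mathbb F_q)$

## 1. The Dickson series, and the degrees in which it fails

Let $q$ be a power of a prime $p$, let $n\ge 1$, and let $S=\mathbb F_q[x_1,\dots,x_n]$, graded by degree. The group $G=\mathrm{GL}_n(\mathbb F_q)$ acts on $S$ by linear substitutions of the variables. We want to count, degree by degree, the $G$-invariants in the *graded dual* of $S$.

**Definition (divided power algebra).** $S^*=\mathrm{Div}(\mathbb F_q^n)$ is the graded dual of $S$. Its degree-$d$ component is $S_d^*=\mathrm{Hom}_{\mathbb F_q}(S_d,\mathbb F_q)$, and $G$ acts by $(g\varphi)(f)=\varphi(g^{-1}f)$. It has the basis $x^{(a)}=x_1^{(a_1)}\cdots x_n^{(a_n)}$, $a\in\mathbb N^n$, dual to the monomials $x^a$, with multiplication $x_i^{(a)}x_i^{(b)}=\binom{a+b}{a}x_i^{(a+b)}$.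

For example, if $q=2$ then $x_1^{(1)}x_1^{(1)}=2x_1^{(2)}=0$, so $S^*$ is not a polynomial ring. For counting we only need the graded vector space with its action: $\varphi\in S_d^*$ is invariant exactly when $\varphi(gf)=\varphi(f)$ for all $g\in G$, $f\in S_d$. The unknown is
$$\mathrm{Hilb}\big((S^*)^G,t\big)=\sum_{d\ge 0}\dim_{\mathbb F_q}(S_d^*)^G\,t^d .$$

For $S$ itself the answer is classical. For $k\ge0$ put
$$k!_{q,t}=\prod_{i=0}^{k-1}\bigl(1-t^{q^k-q^i}\bigr),\qquad 0!_{q,t}=1 .$$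
Take variables $y_1,\dots,y_k$ and expand
$$f_k(T)=\prod_{v\in\langle y_1,\dots,y_k\rangle}(T-v)=T^{q^k}+\sum_{j<k}c_{k,j}T^{q^j},$$
where the span is over $\mathbb F_q$ (why only these powers of $T$ occur is shown below). Dickson's theorem says that $D_k=\mathbb F_q[y_1,\dots,y_k]^{\mathrm{GL}_k(\mathbb F_q)}$ is the polynomial ring on $c_{k,0},\dots,c_{k,k-1}$, where $\deg c_{k,j}=q^k-q^j$. So $\mathrm{Hilb}(D_k,t)=1/k!_{q,t}$. For $k=1$ one has $f_1(T)=T^q-y_1^{q-1}T$ and $D_1=\mathbb F_q[y_1^{q-1}]$. For $q=k=2$ one has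
$$c_{2,1}=y_1^2+y_1y_2+y_2^2,\qquad c_{2,0}=y_1y_2(y_1+y_2).$$

The first guess is now clear: the dual of a representation should have as many invariants as the representation, so $\mathrm{Hilb}((S^*)^G,t)$ should be $1/n!_{q,t}$. If $p\nmid |G|$ this is right, because averaging identifies the invariants $V^G$ with the coinvariants $V_G=V/\sum_g(g-1)V$, and $(V^*)^G=(V_G)^*$. Let us test it.

*$n=1$.* Here $G=\mathbb F_q^\times$ has order prime to $p$. The functional $x_1^{(d)}$ is invariant iff $(q-1)\mid d$, so the series is $1/(1-t^{q-1})=1/1!_{q,t}$. The guess passes.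

*$n=2$, $q=2$.* Write $x,y$ for the variables. An invariant $\varphi$ is symmetric in $x,y$ and does not change under $\tau:y\mapsto x+y$.

* Degree 1: $\varphi(y)=\varphi(x+y)=2\varphi(x)=0$, so there is nothing.
* Degree 2: let $\varphi(x^2)=\varphi(y^2)=a$ and $\varphi(xy)=b$. Then $a=\varphi((x+y)^2)=2a=0$, while $\varphi(x(x+y))=a+b=b$ holds once $a=0$. The dimension is $1$.
* Degree 3: let $\varphi(x^3)=\varphi(y^3)=a$ and $\varphi(x^2y)=\varphi(xy^2)=b$. Then $a=\varphi((x+y)^3)=2a+6b=0$. The conditions from $x(x+y)^2=x^3+xy^2$ and $x^2(x+y)=x^3+x^2y$ both read $a+b=b$. The dimension is $1$.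

The guess $1/((1-t^2)(1-t^3))=1+t^2+t^3+\cdots$ passes again.

*$n=2$, $q=3$, degree $4$.* Let $\varphi=x^{(2)}y^{(2)}$, the coefficient of $x^2y^2$. It is symmetric, and invariant under diagonal matrices since $\alpha^2=1$ on $\mathbb F_3^\times$. Under $\tau:y\mapsto x+y$ the monomials $x^4,x^3y$ keep coefficient $0$. Next, $x^2(x+y)^2$ has coefficient $1$, as $x^2y^2$ does. Next, $x(x+y)^3=x^4+xy^3$ has coefficient $0$. Finally $(x+y)^4$ has coefficient $6=0$. Diagonal matrices, permutations and $\tau$ generate $G$ (Section 3), so $\varphi$ is an invariant of degree $4$. But $S^G$ has none: a quartic fixed by the diagonal and permutation matrices is $\alpha(x^4+y^4)+\beta x^2y^2$. Under $\tau$ the coefficient of $xy^3$ becomes $4\alpha=\alpha$, forcing $\alpha=0$. Then the coefficient of $x^3y$ becomes $2\beta$, forcing $\beta=0$. The guess fails.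

## 2. Sums over matrices, and the formula

The invariant $x^{(2)}y^{(2)}$ has a conceptual source. For $f\in S$ put $\sigma(f)=\sum_{v\in\mathbb F_q^n}f(v)$. A substitution $g\in G$ only permutes the points $v$, so $\sigma$ restricted to each $S_d$ is an invariant functional. The sum $\sum_{v\in\mathbb F_q}v^a$ equals $q=0$ for $a=0$ (with $0^0=1$), equals $q-1=-1$ if $a$ is a positive multiple of $q-1$, and is $0$ otherwise: multiplying $v$ by a generator of $\mathbb F_q^\times$ shows that the sum is fixed by a factor $\ne1$. Hence $\sigma(x^a)=(-1)^n$ if every $a_i$ is a positive multiple of $q-1$, and $\sigma(x^a)=0$ otherwise. So $\sigma|_{S_d}\neq0$ iff $d=(q-1)m$ with $m\ge n$, and these functionals contribute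
$$\frac{t^{n(q-1)}}{1-t^{q-1}}$$
to the count. For $q=3$, $n=2$, $d=4$ we recover $x^{(2)}y^{(2)}$. For $q=2$, $n=3$, $d=3$ we get $x_1^{(1)}x_2^{(1)}x_3^{(1)}$, so the Dickson series $1/((1-t^4)(1-t^6)(1-t^7))$ fails there as well.

One can also evaluate at $0$, which contributes $1$ in degree $0$. More generally, sum over matrices. For $f\in S$ and $y=(y_1,\dots,y_k)^T$ put
$$\Theta_k(f)=\sum_{A\in\mathbb F_q^{n\times k}}f(Ay).$$
Replacing $y$ by $hy$ with $h\in\mathrm{GL}_k(\mathbb F_q)$ permutes the $A$'s, so $\Theta_k(f)\in D_k$. A substitution $g\in G$ in $f$ also only permutes the $A$'s, so $\lambda\circ\Theta_k$ is invariant for each functional $\lambda$. Here $\Theta_0(f)=f(0)$, and $\Theta_1(f)=y_1^d\,\sigma(f)$ for $f\in S_d$.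

We put $D_0=\mathbb F_q$, $f_0(T)=T$, $c_{0,0}=1$. The coinvariants are $S_G=S/\sum_{g\in G}(g-1)S$. A functional on $S_d$ is invariant iff it kills all $(g-1)f$, so $(S_d^*)^G=((S_G)_d)^*$. We shall prove two theorems. The formula of the first is stated as a conjecture in "General Linear Groups", http://www.math.umn.edu:80/~reiner/Talks/AisenstadtTalk2.pdf.

**Theorem A.** For every prime power $q$ and every $n\ge1$,
$$\mathrm{Hilb}\big((S^*)^{\mathrm{GL}_n(\mathbb F_q)},t\big)=\sum_{k=0}^n\frac{t^{\,n(q^k-1)}}{k!_{q,t}} .$$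

**Theorem B.** $\Theta=(\Theta_k)_{0\le k\le n}$ induces a graded isomorphism
$$S_G\;\xrightarrow{\ \sim\ }\;\bigoplus_{k=0}^n c_{k,0}^{\,n}\,D_k .$$
In particular $f\in S$ lies in $\sum_{g\in G}(g-1)S$ iff $\sum_Af(Ay)=0$ for every $k=0,\dots,n$. Dually, every element of $(S^*)^G$ is uniquely $\sum_k\varphi_{\lambda_k}$ with $\lambda_k$ in the graded dual of $D_k$ and $\varphi_{\lambda_k}(f)=\lambda_k\big(c_{k,0}^{-n}\Theta_k(f)\big)$.

The $k$-th term of Theorem A is the Hilbert series of $c_{k,0}^nD_k$, since $\deg c_{k,0}^n=n(q^k-1)$. The terms $k=0,1$ are exactly the two contributions found above. For $n=1$ Theorem A says $1+t^{q-1}/(1-t^{q-1})=1/(1-t^{q-1})$. For $n=q=2$ the sum is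
$$1+\frac{t^2}{1-t}+\frac{t^6}{(1-t^2)(1-t^3)}=\frac{(1-t^2)(1-t^3)+(t^2+t^3)(1-t^3)+t^6}{(1-t^2)(1-t^3)}=\frac1{(1-t^2)(1-t^3)},$$
because the numerator is $(1-t^2-t^3+t^5)+(t^2+t^3-t^5-t^6)+t^6=1$. So the first guess is correct in that case, although for $q=3$ it is wrong: there the sum begins $1+t^4+\cdots$.

Producing invariants is thus easy. The work is to show that the $\Theta_k$ give all of them, and without redundancy.

**Conventions.** "Form" means a linear form with coefficients in $\mathbb F_q$ in the variables at hand; spans are over $\mathbb F_q$. For a finite-dimensional $\mathbb F_q$-space $U$ of forms put $f_U(T)=\prod_{v\in U}(T-v)$. This polynomial has the shape $\sum_ju_jT^{q^j}$. Indeed $f_0(T)=T$; and if $f_U$ has this shape, hence is $\mathbb F_q$-linear in $T$, and $w\notin U$, then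
$$f_{U+\mathbb F_qw}(T)=\prod_{\alpha\in\mathbb F_q}f_U(T-\alpha w)=\prod_{\alpha\in\mathbb F_q}\big(f_U(T)-\alpha f_U(w)\big)=f_U(T)^q-f_U(w)^{q-1}f_U(T)$$
has it too. So $f_U(T+T')=f_U(T)+f_U(T')$, and $f_U(\alpha T)=\alpha f_U(T)$ for $\alpha\in\mathbb F_q$.

## 3. Invariant functionals as solutions of a functional equation

For $\varphi\in S_d^*$ let
$$F_\varphi(X_1,\dots,X_n)=\sum_{|a|=d}\varphi(x^a)\prod_iX_i^{-a_i-1}.$$
Since $\frac1{X-x}=\sum_{m\ge0} x^mX^{-m-1}$, this is "$\varphi$ applied to $\prod_i\frac1{X_i-x_i}$". The point of using this kernel is the identity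
$$\frac1{ab}=\frac1{a+b}\Big(\frac1a+\frac1b\Big),$$
which turns the transvection $x_2\mapsto x_1+x_2$ into a functional equation.

**Definition (the space $\mathcal F_n$).** For $n\ge1$ let $\mathcal F_{n,d}$ be the space of all $F\in\prod_iX_i^{-1}\cdot\mathbb F_q[X_1^{-1},\dots,X_n^{-1}]$, homogeneous of degree $-(d+n)$, such that

* (F1) $F$ is symmetric;
* (F2) $F(\alpha X_1,X_2,\dots)=\alpha^{-1}F(X_1,X_2,\dots)$ for $\alpha\in\mathbb F_q^\times$;
* (F3) if $n\ge2$: $F(X,Y,Z)=F(X+Y,X,Z)+F(X+Y,Y,Z)$, where $Z=(X_3,\dots,X_n)$.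

Put $\mathcal F_n=\bigoplus_d\mathcal F_{n,d}$, and $\mathcal F_0=\mathbb F_q$ in degree $0$.

Here (F3) is an identity in $\mathbb F_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1},Z^{\pm1}]$. So we may substitute for $X,Y,Z$ any nonzero elements of a field containing $\mathbb F_q$ for which $X+Y\ne0$.

A useful source of solutions: if $\ell$ is $\mathbb F_q$-linear, then $\prod_i 1/\ell(X_i)$ satisfies (F1), (F2), and (F3), the last by the identity above with $a=\ell(X)$, $b=\ell(Y)$, $a+b=\ell(X+Y)$. For $\ell(T)=T^{q^k}$ this gives $\prod_iX_i^{-q^k}\in\mathcal F_n$. For $k=1$ it is the generating function of $\prod_ix_i^{(q-1)}$, the invariant of Section 1. With $\ell(T)=T^q+\varepsilon T$, $\varepsilon^2=0$, we have $1/\ell(T)=T^{-q}-\varepsilon T^{1-2q}$. For $n=2$ the coefficient of $\varepsilon$ in $1/(\ell(X)\ell(Y))$ gives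
$$-\big(X^{1-2q}Y^{-q}+X^{-q}Y^{1-2q}\big)\in\mathcal F_2 .$$

**Lemma 1.** $\varphi\mapsto F_\varphi$ is an isomorphism $(S_d^*)^G\cong\mathcal F_{n,d}$.

*Proof.* Clearly $\varphi\mapsto F_\varphi$ is a bijection from $S_d^*$ to the Laurent polynomials of the given shape and degree. We must match invariance with (F1)–(F3).

**Step 1 (reduce to few group elements).** By Gaussian elimination $G$ is generated by diagonal matrices and elementary transvections. For $n\ge2$ every elementary transvection $x_j\mapsto x_j+\beta x_i$ ($\beta\ne0$) is conjugate, by a monomial matrix, to $\tau:x_2\mapsto x_1+x_2$. So diagonal matrices, permutations and $\tau$ generate $G$.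

**Step 2 (permutations and diagonal matrices).** Invariance under permutations is (F1). Given (F1), invariance under diagonal matrices is (F2): both say that $\varphi(x^a)=0$ unless all $a_i\equiv0\pmod{q-1}$. For $n=1$ the proof ends here. From now on assume $n\ge2$, (F1) and (F2).

**Step 3 (translate $\tau$ into generating functions).** Put
$$F'(S,X,Z)=\sum_{|a|=d}\varphi\big((x_1+x_2)^{a_1}x_1^{a_2}x_3^{a_3}\cdots\big)S^{-a_1-1}X^{-a_2-1}X_3^{-a_3-1}\cdots .$$
In $R[[x_1,x_2]]$ with $R=\mathbb F_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1}]$,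
$$\frac1{(X-x_1)(Y-x_2)}=\frac1{X+Y-x_1-x_2}\Big(\frac1{X-x_1}+\frac1{Y-x_2}\Big).$$
Multiply by $\prod_{i\ge3}(X_i-x_i)^{-1}$ and apply $\varphi$ to the part of degree $d$ in the $x_i$. The left side becomes $F(X,Y,Z)$ with $F=F_\varphi$. The first term on the right becomes $F'(X+Y,X,Z)$. The second involves $\varphi((x_1+x_2)^{a_1}x_2^{a_2}\cdots)$, which equals $\varphi((x_1+x_2)^{a_1}x_1^{a_2}\cdots)$ by symmetry of $\varphi$. So
$$F(X,Y,Z)=F'(X+Y,X,Z)+F'(X+Y,Y,Z). \tag{1}$$

**Step 4 (invariance implies (F3)).** If $\varphi$ is $\tau$-invariant, then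
$$\varphi((x_1+x_2)^{a_1}x_1^{a_2}\cdots)=\varphi(x_2^{a_1}x_1^{a_2}\cdots)=\varphi(x_1^{a_1}x_2^{a_2}\cdots),$$
where the first equality applies $\tau$ to $x_2^{a_1}x_1^{a_2}\cdots$ and the second is symmetry. So $F'=F$, and (1) is (F3).

**Step 5 ((F3) implies invariance).** Assume (F3) and let $D=F'-F$. All exponents in $D$ are negative. Subtracting (F3) from (1) and writing $S=X+Y$ gives $D(S,X,Z)=-D(S,S-X,Z)$. View both sides as rational functions of $X$ over $\mathbb F_q(S,Z)$. The left side has no pole except possibly at $X=0$, and vanishes at $X=\infty$. The right side has no pole except possibly at $X=S\neq0$. So there are no poles at all, and a rational function without poles that vanishes at $\infty$ is zero. Thus $F'=F$, that is,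
$$\varphi((x_1+x_2)^{a_1}x_1^{a_2}\cdots)=\varphi(x_1^{a_1}x_2^{a_2}\cdots)=\varphi(x_2^{a_1}x_1^{a_2}\cdots),$$
which is $\tau$-invariance on all monomials. $\square$

## 4. Moving one variable by a linear form

Replace $Y$ by $\alpha Y$, $\alpha\in\mathbb F_q^\times$, in (F3), use (F2) (with (F1)) to pull out $\alpha^{-1}$, and multiply by $\alpha$:
$$F(X,Y,Z)-F(X+\alpha Y,Y,Z)=\alpha F(X+\alpha Y,X,Z)\qquad(\alpha\in\mathbb F_q). \tag{2}$$
For $\alpha=0$ it is trivial. Two consequences follow: an exchange formula, and an estimate at $X_1=\infty$.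

**Lemma 2.** Let $n\ge1$, $F\in\mathcal F_n$, and let $X_1,\dots,X_n$ be linearly independent forms. Let $s=\sum\beta_iX_i\ne0$ with $\beta_i\in\mathbb F_q$. Then
$$F(X_1,\dots,X_n)=\sum_i\beta_iF(s,X_1,\dots,\widehat{X_i},\dots,X_n).$$

*Proof.* We induct on the size of $\operatorname{supp}\beta$, for all families of forms simultaneously. Size $1$ means $s=\beta_iX_i$, and the claim is (F2) with (F1).

For size $\ge2$ pick $j\in\operatorname{supp}\beta$ and write $s=s'+\beta_jX_j$. Then $s'=\sum_{i\ne j}\beta_iX_i\neq0$ has smaller support, so by induction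
$$F(X_1,\dots,X_n)=\sum_{i\ne j}\beta_iF(s',X_j,(X_l)_{l\ne i,j}).$$
By (2) with $X=s'$, $Y=X_j$, $\alpha=\beta_j$,
$$F(s',X_j,\cdot)=F(s,X_j,\cdot)+\beta_jF(s,s',\cdot).$$
The forms $s,(X_l)_{l\ne j}$ are independent because $\beta_j\ne0$. Applying induction to them and to $s'$ gives
$$\sum_{i\ne j}\beta_iF(s,s',(X_l)_{l\ne i,j})=F(s,(X_l)_{l\ne j}).$$
Adding up, $F(X_1,\dots,X_n)=\sum_{i\ne j}\beta_iF(s,(X_l)_{l\ne i})+\beta_jF(s,(X_l)_{l\ne j})$. $\square$

**Lemma 3.** Let $n\ge2$, and let $F\in\mathcal F_n$ have all exponents $\le-M$ in each variable, $M\ge1$. Let $F_{MM}$ be the coefficient of $X^{-M}Y^{-M}$ in $F(X,Y,\cdot)$. Let $s=\sum_{l\ge2}\alpha_lX_l$ with $\alpha_l\in\mathbb F_q$. In $L((X_1^{-1}))$, $L=\mathbb F_q(X_2,\dots,X_n)$,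
$$F(X_1+s,X_2,\dots)-F(X_1,X_2,\dots)=-\Big(\sum_{j\ge2}\alpha_jF_{MM}(X_2,\dots,\widehat{X_j},\dots,X_n)\Big)X_1^{-2M}+O(X_1^{-2M-1}).$$

*Proof.* Let $s_j=\sum_{l=2}^j\alpha_lX_l$, so $s_1=0$ and $s_n=s$. By (2) with $X=X_1+s_{j-1}$, $Y=X_j$, $\alpha=\alpha_j$,
$$F(X_1+s_{j-1},X_2,\dots)-F(X_1+s_j,X_2,\dots)=\alpha_jF(X_1+s_j,X_1+s_{j-1},(X_l)_{l\ge2,\,l\ne j}).$$
On the right $X_1$ occurs in two slots, each with exponents $\le-M$, and $(X_1+s_j)^{-a}(X_1+s_{j-1})^{-b}=X_1^{-a-b}+O(X_1^{-a-b-1})$. So the right side is $\alpha_jF_{MM}(\dots\widehat{X_j}\dots)X_1^{-2M}+O(X_1^{-2M-1})$. Sum over $j=2,\dots,n$ and change the sign. $\square$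

So $F$ is of order $X_1^{-M}$, but its change under $X_1\mapsto X_1+s$ is only of order $X_1^{-2M}$. We compare this with the formal expansion. Write $F=\sum_mF_m(X_2,\dots,X_n)X_1^{-m}$. Since $(X_1+s)^{-m}=\sum_i\binom{-m}iX_1^{-m-i}s^i$, the coefficient of $X_1^{-j}$ in $F(X_1+s,\dots)-F(X_1,\dots)$ is
$$Q_j(s)=\sum_{i\ge1}\binom{-(j-i)}{i}F_{j-i}\,s^i , \tag{3}$$
a polynomial in $s$ over $L$. Lemma 3 gives its values at $q^{n-1}$ points, namely the elements of the span of $X_2,\dots,X_n$. If its degree is smaller than $q^{n-1}$ and the values vanish, all its coefficients vanish. That is how we learn about the $F_m$.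

## 5. The filtration by pole order

**Definition (filtration).** For $n,k\ge0$ let $\mathcal F_n^{(k)}\subset\mathcal F_n$ be the subspace of those $F$ all of whose exponents, in each variable, are $\le-q^k$. For $n\ge k+1$ let $r_k:\mathcal F_n^{(k)}\to\mathcal F_{n-1}^{(k)}$ take the coefficient of $X_1^{-q^k}$.

Thus $\mathcal F_n^{(0)}=\mathcal F_n$ and $\mathcal F_0^{(k)}=\mathbb F_q$. The map $r_k$ is well defined: the conditions (F1)–(F3) in the remaining variables are linear and hold coefficient by coefficient in $X_1$. It raises the total degree $-(d+n)$ by $q^k$ and drops one variable, so it lowers $d$ by $q^k-1$. For example $r_k(\prod_{i\le n}X_i^{-q^k})=\prod_{2\le i\le n}X_i^{-q^k}$.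

**Lemma 4.** For $0\le k<n$: $\ker(r_k|_{\mathcal F_n^{(k)}})=\mathcal F_n^{(k+1)}$.

*Proof.* The inclusion "$\supseteq$" is clear. Let $0\ne F\in\ker r_k$ and let $-M$ be its largest $X_1$-exponent, so $M>q^k$; by symmetry all exponents in each variable are $\le-M$. We must show $M\ge q^{k+1}$. Suppose $M<q^{k+1}$.

**Step 1 (arithmetic of $M$).** By (F2), $\alpha^{-M}=\alpha^{-1}$ for all $\alpha\in\mathbb F_q^\times$, so $M\equiv1\pmod{q-1}$. Write $M=p^eM'$ with $p\nmid M'$. If $p^e\ge q^k$, then $M=q^km$ with $1<m<q$, and $m\equiv M\equiv1\pmod{q-1}$. This is impossible, as $1\le m-1\le q-2$. So $p^e<q^k$. Hence $k\ge1$ and $n\ge2$. Also $M'\ge2$, since $M>q^k>p^e$.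

**Step 2 (a coefficient polynomial with too many zeros).** Let $j=M+p^e<2M$. By Lemma 3, $Q_j(s)=0$ for all $q^{n-1}$ elements $s$ of the span of $X_2,\dots,X_n$ in $L$. Since $F_{j-i}=0$ for $j-i<M$, the polynomial $Q_j$ has degree $\le p^e<q^k\le q^{n-1}$ in $s$. So $Q_j=0$.

**Step 3 (read off $F_M$).** The coefficient of $s^{p^e}$ in $Q_j$ is $\binom{-M}{p^e}F_M$. From $(1+y)^{-M}=(1+y^{p^e})^{-M'}$ in characteristic $p$ we get $\binom{-M}{p^e}=-M'\ne0$ in $\mathbb F_p$. So $F_M=0$, contradicting the choice of $M$. $\square$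

**Lemma 5.** If $n\ge k+2$, $F\in\mathcal F_n^{(k)}$ and $r_k^2F=0$, then $r_kF=0$. Consequently for $n\ge k+1$ the map $r_k^{\,n-k}:\mathcal F_n^{(k)}\to\mathcal F_k^{(k)}$ has the same kernel as $r_k$, namely $\mathcal F_n^{(k+1)}$.

*Proof.* **Step 1 (first claim).** Let $M=q^k$. Then $F_{MM}=r_k^2F=0$, so by Lemma 3 even the coefficient at $X_1^{-2M}$ vanishes: $Q_{2M}(s)=0$ for all $q^{n-1}$ elements $s$ of the span of $X_2,\dots,X_n$. Here $\deg_sQ_{2M}\le M=q^k<q^{n-1}$, so $Q_{2M}=0$. Its coefficient at $s^M$ is $\binom{-M}{M}F_M=-F_M$, because $(1+y)^{-M}=(1+y^M)^{-1}$. So $r_kF=F_M=0$.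

**Step 2 (iterate).** Let $r_kF\ne0$. If $r_k^jF\ne0$ with $1\le j\le n-k-1$, apply Step 1 to $r_k^{j-1}F\in\mathcal F_{n-j+1}^{(k)}$; this is allowed since $n-j+1\ge k+2$. It gives $r_k^{j+1}F\ne0$. So $r_k^{n-k}F\ne0$. Hence $\ker r_k^{n-k}=\ker r_k$, and the latter is $\mathcal F_n^{(k+1)}$ by Lemma 4. $\square$

So a solution $F\in\mathcal F_n$ can be peeled: the quotient $\mathcal F_n^{(k)}/\mathcal F_n^{(k+1)}$ embeds into $\mathcal F_k^{(k)}$, and the last piece $\mathcal F_n^{(n)}$ is of the same type. At first one hopes to continue peeling inside $\mathcal F_k^{(k)}$, by descending to fewer variables. This stops exactly at $n=k$. The polynomial $Q$ may have degree as large as before, but only $q^{k-1}$ points are left. The conclusions are then false. For $n=k=1$, the element $X^{-(2q-1)}\in\mathcal F_1^{(1)}$ (only (F2) has to be checked, and $2q-1\equiv1$ modulo $q-1$) is killed by taking the coefficient of $X^{-q}$, but it is not in $\mathcal F_1^{(2)}$ because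 $2q-1<q^2$. Also $n\ge k+2$ in Lemma 5 cannot be relaxed to $n\ge k+1$. For $k=1$, $n=2$ take the element $F=-(X^{1-2q}Y^{-q}+X^{-q}Y^{1-2q})$ of Section 3. It has $r_1F=-Y^{1-2q}\ne0$, and its coefficient at $X^{-q}Y^{-q}$ is $0$.

Two things remain: to show that $r_k^{n-k}$ is onto $\mathcal F_k^{(k)}$, and to determine $\mathcal F_k^{(k)}$. For both we go *up* in the number of variables instead of down. With $k+N$ variables and $N\ge1$, Lemma 5 is available again.

## 6. Extending a solution from $k$ to $k+N$ variables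

Given $F\in\mathcal F_k^{(k)}$ we want a solution in $k+N$ variables whose leading coefficients give back $F$. For a set $I$ of $k$ of the variables let $f_I=f_{\langle X_i:\,i\in I\rangle}$, of degree $q^k$ in $T$. The expression $F(X_I)\prod_{l\notin I}1/f_I(X_l)$ begins with $X_l^{-q^k}$ in each new variable, and $f_I$ is additive, which suits (F3). It is not symmetric, so we sum over $I$. This creates poles along $X_l=v$, $v\in\langle X_I\rangle$, and we must see that they cancel.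

In the simplest case $k=1$, $F(X)=X^{-q}$, $N=1$, we have $f_{\{X\}}(Y)=Y^q-X^{q-1}Y$ and
$$\frac{X^{-q}}{Y(Y^{q-1}-X^{q-1})}-\frac{Y^{-q}}{X(Y^{q-1}-X^{q-1})}=\frac{1}{Y^{q-1}-X^{q-1}}\cdot\frac{Y^{q-1}-X^{q-1}}{X^qY^q}=X^{-q}Y^{-q}.$$

**Lemma 6.** Let $k\ge0$ and let $F\in\mathcal F_k^{(k)}$ be homogeneous. For $N\ge0$ put
$$F^{(N)}(X_1,\dots,X_{k+N})=\sum_{|I|=k}F(X_I)\prod_{l\notin I}\frac1{f_I(X_l)},\qquad f_I:=f_{\langle X_i:\,i\in I\rangle}. \tag{4}$$
Then $F^{(0)}=F$, $F^{(N)}\in\mathcal F^{(k)}_{k+N}$ is homogeneous of degree $\deg F-Nq^k$, and $r_kF^{(N)}=F^{(N-1)}$ for $N\ge1$.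

*Proof.* Clearly $F^{(0)}=F$, and $F^{(N)}$ is a symmetric homogeneous rational function of the stated degree whose denominator is a product of forms.

**Step 1 (locate the poles off the coordinate hyperplanes).** Let $h=\sum\alpha_lX_l$ with $\Sigma=\operatorname{supp}\alpha$, $|\Sigma|\ge2$. The factors coming from $F(X_I)$ have only coordinate hyperplanes as poles. So the $I$-term can have a pole along $h=0$ only if some $X_l-v$ with $l\notin I$, $v\in\langle X_I\rangle$ is proportional to $h$. Then $\Sigma\setminus I=\{l\}$. Hence $l$ and $v$ are unique, $X_l-v=h/\alpha_l$, and the pole is at most simple. Put $J=I\cup\{l\}\supseteq\Sigma$, so $|J|=k+1$. Conversely, each pair $(J,l)$ with $|J|=k+1$, $J\supseteq\Sigma$, $l\in\Sigma$ arises from $I=J\setminus l$.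

**Step 2 (compute the residue).** We work modulo $h$, that is, in the fraction field of $\mathbb F_q[X_1,\dots,X_{k+N}]/(h)$, for rational functions without a pole along $h=0$. Let $V_J$ be the image of $\langle X_J\rangle$ modulo $h$. Since $h\in\langle X_J\rangle\setminus\langle X_I\rangle$, the space $\langle X_I\rangle$ maps isomorphically onto $V_J$. Modulo $h$ we have $X_l\equiv v$, so
$$\frac{\alpha_l\,f_I(X_l)}{h}=\prod_{v'\in\langle X_I\rangle,\,v'\ne v}(X_l-v')\equiv\prod_{v'\ne v}(v-v')\equiv\prod_{w\in V_J\setminus0}w=:\Pi_J .$$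
For $l'\notin J$ we have $f_I(X_{l'})\equiv f_{V_J}(X_{l'})$. This is nonzero, because $X_{l'}\notin\langle X_J\rangle$ and $h\in\langle X_J\rangle$, so $X_{l'}$ is not congruent modulo $h$ to an element of $\langle X_J\rangle$. Also $F(X_I)$ is defined modulo $h$, since no $X_i$ is proportional to $h$. Therefore
$$h\cdot(\text{$I$-term})\equiv\alpha_lF(X_{J\setminus l})\cdot\Pi_J^{-1}\prod_{l'\notin J}f_{V_J}(X_{l'})^{-1}\pmod h, \tag{5}$$
while $h\cdot(\text{$I$-term})\equiv0$ for the $I$ not arising in Step 1. In (5) everything but $\alpha_lF(X_{J\setminus l})$ depends only on $J$.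

**Step 3 (the residues cancel).** Fix $J$; then $k\ge1$, since $|J|\ge|\Sigma|\ge2$. By (5) it suffices that $\sum_{l\in\Sigma}\alpha_lF(X_{J\setminus l})\equiv0$ modulo $h$. Fix $l_0\in\Sigma$. Modulo $h$ the $k$ forms $(X_l)_{l\in J\setminus l_0}$ are independent. Moreover $X_{l_0}\equiv-s$ with $s=\sum_{l\in\Sigma\setminus l_0}\beta_lX_l\ne0$, $\beta_l=\alpha_l/\alpha_{l_0}$. For $l\in\Sigma\setminus l_0$, (F1) and (F2) give
$$F(X_{J\setminus l})\equiv F(-s,X_{J\setminus\{l,l_0\}})=-F(s,X_{J\setminus\{l,l_0\}}).$$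
Lemma 2, applied to the forms $(X_l)_{l\in J\setminus l_0}$ and $s$, gives $F(X_{J\setminus l_0})=\sum_{l\in\Sigma\setminus l_0}\beta_lF(s,X_{J\setminus\{l,l_0\}})$. Hence
$$\sum_{l\in\Sigma}\alpha_lF(X_{J\setminus l})\equiv\alpha_{l_0}\Big(F(X_{J\setminus l_0})-\sum_{l\in\Sigma\setminus l_0}\beta_lF(s,X_{J\setminus\{l,l_0\}})\Big)=0 .$$
So $hF^{(N)}\equiv0$ modulo $h$, and $F^{(N)}$ has no pole along $h=0$. As $h$ was an arbitrary form with at least two variables and the denominator is a product of forms, $F^{(N)}\in\mathbb F_q[X_1^{\pm1},\dots,X_{k+N}^{\pm1}]$.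

**Step 4 (exponents and leading coefficient).** For $N=0$ there is nothing to show. Let $N\ge1$ and look at degrees in $X_1$. If $1\in I$, then $F(X_I)$ has $X_1$-degree $\le-q^k$, and each $f_I(X_l)=\prod_{v\in\langle X_I\rangle}(X_l-v)$ with $l\notin I$ has $X_1$-degree $q^k-q^{k-1}>0$, the number of $v$ that involve $X_1$. There is at least one such $l$, so the $I$-term has $X_1$-degree $<-q^k$. If $1\notin I$, then $1/f_I(X_1)=X_1^{-q^k}(1+O(X_1^{-1}))$, and the other factors do not involve $X_1$. Hence $F^{(N)}$ has $X_1$-degree $\le-q^k$, and its coefficient of $X_1^{-q^k}$ is the sum (4) over the sets $I\not\ni1$ with the factor $l=1$ removed, which is $F^{(N-1)}(X_2,\dots)$. By symmetry all exponents are $\le-q^k$ in each variable.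

**Step 5 (F2).** Replace $X_1$ by $\alpha X_1$. If $1\notin I$, use $f_I(\alpha X_1)=\alpha f_I(X_1)$. If $1\in I$, the span and hence $f_I$ do not change, and $F$ satisfies (F2). Each term is multiplied by $\alpha^{-1}$.

**Step 6 (F3).** Let $k+N\ge2$ and $S=X_1+X_2$. Compare $F^{(N)}$ at the lists $(X_1,X_2,Z)$, $(S,X_1,Z)$, $(S,X_2,Z)$; the value at the first must be the sum of the other two values. Group the terms by the part $W$ of the chosen $k$ variables that lies in $Z$.

* $|W|=k$: put $a=f_W(X_1)$, $b=f_W(X_2)$, so $f_W(S)=a+b$. The three contributions are a common factor times $\frac1{ab}$, $\frac1{(a+b)a}$, $\frac1{(a+b)b}$, and $\frac1{ab}=\frac1{(a+b)a}+\frac1{(a+b)b}$.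
* $|W|=k-2$: both variables outside $Z$ are chosen. The three spans coincide, so the factors for $z\in Z\setminus W$ coincide, and the identity is (F3) for $F$.
* $|W|=k-1$: write $f_{vW}=f_{\langle v,W\rangle}$ and $g_v=\prod_{z\in Z\setminus W}f_{vW}(z)^{-1}$. The three contributions are
$$\tfrac{F(X_1,W)g_{X_1}}{f_{X_1W}(X_2)}+\tfrac{F(X_2,W)g_{X_2}}{f_{X_2W}(X_1)},\quad \tfrac{F(S,W)g_S}{f_{SW}(X_1)}+\tfrac{F(X_1,W)g_{X_1}}{f_{X_1W}(S)},\quad \tfrac{F(S,W)g_S}{f_{SW}(X_2)}+\tfrac{F(X_2,W)g_{X_2}}{f_{X_2W}(S)}.$$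
By additivity $f_{X_1W}(S)=f_{X_1W}(X_1)+f_{X_1W}(X_2)=f_{X_1W}(X_2)$, and likewise $f_{X_2W}(S)=f_{X_2W}(X_1)$. Moreover $f_{SW}(X_1)+f_{SW}(X_2)=f_{SW}(S)=0$, so the two terms with $F(S,W)$ cancel. The first contribution is the sum of the other two. $\square$

## 7. The space $\mathcal F_k^{(k)}$ is dual to a polynomial ring

Now fix $k$. Let $D=\mathbb F_q[c_0,\dots,c_{k-1}]$ be a polynomial ring with $\deg c_j=q^k-q^j$, and let $f_c(T)=T^{q^k}+\sum_{j<k}c_jT^{q^j}$. This is the general monic $\mathbb F_q$-linear polynomial of degree $q^k$, so $\prod1/f_c(X_l)$ is a "universal" solution of the kind found in Section 3. For a unit $X$ of a ring $R$, $f_c(X)$ is a unit of $R[[c_0,\dots,c_{k-1}]]$, with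
$$\frac1{f_c(X)}=X^{-q^k}\Big(1+\sum_jc_jX^{q^j-q^k}\Big)^{-1}.$$
A functional $\lambda\in\mathrm{Hom}(D_e,\mathbb F_q)$, extended by $0$ to the other degrees, is applied coefficientwise: only the finitely many monomials in the $c_j$ of degree $e$ matter. Put
$$F_\lambda^N=\lambda\Big(\prod_{l=1}^{k+N}\frac1{f_c(X_l)}\Big).$$
For $k=1$ we have $\frac1{f_c(X)}=\sum_i(-c_0)^iX^{-q-i(q-1)}$, so if $\lambda(c_0^i)=1$ on $D_{i(q-1)}$, then $F_\lambda^0=(-1)^iX^{-q-i(q-1)}$. These span $\mathcal F_1^{(1)}$, as they should. For $k=1$, $i=1$, $N=1$ we get the element of $\mathcal F_2$ of Section 3.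

**The $F_\lambda^N$ are solutions.** In $1/f_c(X)$ each monomial $c^\mu$ comes with $X^{-q^k-\deg c^\mu}$. So $F_\lambda^N$ is homogeneous of degree $-(e+(k+N)q^k)$ with all exponents $\le-q^k$. (F1) is clear. (F2) follows from $f_c(\alpha X)=\alpha f_c(X)$. (F3) follows from $\frac1{ab}=\frac1{(a+b)a}+\frac1{(a+b)b}$ with $a=f_c(X)$, $b=f_c(Y)$, $a+b=f_c(X+Y)$ in $R[[c]]$, $R=\mathbb F_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1},Z^{\pm1}]$. So $F_\lambda^N\in\mathcal F_{k+N}^{(k)}$. Since the coefficient of $X^{-q^k}$ in $1/f_c(X)$ is $1$, we have $r_kF_\lambda^N=F_\lambda^{N-1}$ for $N\ge1$. Finally,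
$$\text{the coefficient of }X^{-2q^k+q^j}\text{ in }1/f_c(X)\text{ is exactly }-c_j. \tag{6}$$
Indeed this coefficient is homogeneous of degree $q^k-q^j$ in $D$. A product of at least two $c_i$'s has degree $\ge2(q^k-q^{k-1})\ge q^k>q^k-q^j$, and among the single $c_i$ only $c_j$ has the right degree.

**Lemma 7.** For all $k,e\ge0$, $\lambda\mapsto F_\lambda^0$ is an isomorphism from $\mathrm{Hom}(D_e,\mathbb F_q)$ onto the part of $\mathcal F_k^{(k)}$ of degree $-(e+kq^k)$. Hence, with the grading by $d$ (degree $=-(d+k)$),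
$$\mathrm{Hilb}(\mathcal F_k^{(k)},t)=t^{k(q^k-1)}/k!_{q,t}.$$

The difficulty is visible from (6). By (6) one can read $\lambda(c_{j_1}\cdots c_{j_a})$ off a coefficient of $F_\lambda^N$, but this takes $a$ variables, and $F_\lambda^0$ has only $k$. So we extend to $k+N$ variables with $N$ as large as needed; Lemma 5 guarantees that nothing new appears.

*Proof.* For $k=0$ it is trivial, since $\mathcal F_0=\mathbb F_q=D$. Let $k\ge1$. Call $(G^N)_{N\ge0}$ *coherent* if $G^N\in\mathcal F_{k+N}^{(k)}$ and $r_kG^{N+1}=G^N$ for all $N$. By the above, $(F_\lambda^N)_N$ is coherent.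

**Step 1 (a coherent family with $G^0=0$ is zero).** For $N\ge1$ we have $r_k^NG^N=G^0=0$. By Lemma 5, with $n=k+N$, this gives $r_kG^N=0$, that is, $G^{N-1}=0$.

**Step 2 (injectivity).** If $F_\lambda^0=0$, then all $F_\lambda^N=0$ by Step 1. By (6),
$$\text{for }a\le k+N\text{, the coefficient of }\prod_{i\le a}X_i^{-2q^k+q^{j_i}}\prod_{i>a}X_i^{-q^k}\text{ in }F_\lambda^N\text{ is }(-1)^a\lambda(c_{j_1}\cdots c_{j_a}). \tag{7}$$
Every monomial of $D$ is reached with $N$ large, so $\lambda=0$.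

**Step 3 (surjectivity: find the candidate $\lambda$).** Let $F\in\mathcal F_k^{(k)}$ have degree $-(e+kq^k)$. By Lemma 6 the family $(F^{(N)})_N$ is coherent with $F^{(0)}=F$, and $F^{(N)}$ has degree $-(e+(k+N)q^k)$. Guided by (7), define $\lambda(c_{j_1}\cdots c_{j_a})$ as $(-1)^a$ times the coefficient of $\prod_{i\le a}X_i^{-2q^k+q^{j_i}}\prod_{i>a}X_i^{-q^k}$ in $F^{(N)}$, for any $N\ge0$ with $k+N\ge a$. By coherence this does not depend on $N$; by symmetry it does not depend on the order of the factors. By homogeneity it vanishes unless $\deg(c_{j_1}\cdots c_{j_a})=e$, because the displayed monomial has degree $-(k+N)q^k-\deg(c_{j_1}\cdots c_{j_a})$. So $\lambda\in\mathrm{Hom}(D_e,\mathbb F_q)$. Let $G^N=F^{(N)}-F_\lambda^N$, a coherent family. We must show $G^0=0$. We know only that the coefficients in (7) vanish for all $G^N$.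

**Step 4 (a coherent family is a functional on a polynomial ring).** Let $\tilde A=\mathbb F_q[a_m:m\ge q^k]$, and define a linear map $\Psi:\tilde A\to\mathbb F_q$ on monomials by letting $\Psi(a_{m_1}\cdots a_{m_w})$ be the coefficient of $\prod_{i\le w}X_i^{-m_i}\prod_{i>w}X_i^{-q^k}$ in $G^N$, for any $N\ge0$ with $k+N\ge w$. It is well defined by coherence and symmetry. Every coefficient of every $G^N$ is a value of $\Psi$, so the goal is $\Psi=0$. Let
$$E(X)=\sum_ma_mX^{-m}\in\tilde A((X^{-1})),\qquad E(X+Y)=\sum_ma_m\sum_{i\ge0}\tbinom{-m}iX^{-m-i}Y^i\in\tilde A[Y]((X^{-1})).$$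
Let $\mathfrak a\subset\tilde A$ be the ideal generated by

* (i) $a_{q^k}-1$;
* (ii) $a_m$ with $m\not\equiv1\pmod{q-1}$;
* (iii) all coefficients of $E(X)E(Y)-E(X+Y)E(X)-E(X+Y)E(Y)\in\tilde A((Y^{-1}))((X^{-1}))$, each of which is a finite expression in the $a_m$.

**Step 5 ($\Psi$ vanishes on $\mathfrak a$).** This encodes the conditions on the $G^N$. The ideal is spanned by products $gu$ with $g$ a generator and $u=a_{m_1}\cdots a_{m_w}$ a monomial, so it suffices that $\Psi(gu)=0$. For (i), $\Psi(a_{q^k}u)=\Psi(u)$ by definition. For (ii), $\Psi(a_mu)=0$ by (F2). For (iii), take $N$ with $k+N\ge w+2$ and write the variables of $G^N$ as $X,Y,Z_1,\dots,Z_{k+N-2}$. Let $[\,\cdot\,]_u$ denote the coefficient of $\prod_{i\le w}Z_i^{-m_i}\prod_{i>w}Z_i^{-q^k}$. By definition of $\Psi$, applied coefficientwise in $X,Y$,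
$$[G^N(X,Y,Z)]_u=\Psi(E(X)E(Y)u).$$
Substituting $X+Y$ and expanding $(X+Y)^{-m}$ in powers of $X^{-1}$, we get in $\mathbb F_q((Y^{-1}))((X^{-1}))$
$$[G^N(X+Y,X,Z)]_u=\Psi(E(X+Y)E(X)u),\qquad[G^N(X+Y,Y,Z)]_u=\Psi(E(X+Y)E(Y)u).$$
So (F3) for $G^N$ says exactly that $\Psi(gu)=0$ for every coefficient $g$ in (iii). Hence $\Psi$ factors through $B=\tilde A/\mathfrak a$.

**Step 6 (in $B$, $1/E$ is an additive polynomial).** In $B((X^{-1}))$, by (i), $E(X)=X^{-q^k}+\cdots$ is a unit. Let $P(X)=1/E(X)=X^{q^k}+\sum_{i<q^k}P_iX^i$. The substitution $X\mapsto X+Y$, that is, $X^{-1}\mapsto X^{-1}(1+YX^{-1})^{-1}$, is a ring homomorphism $B((X^{-1}))\to B[Y]((X^{-1}))$, so $P(X+Y)E(X+Y)=1$. By (iii), $E(X)E(Y)=E(X+Y)(E(X)+E(Y))$. Multiplying by $P(X)P(Y)P(X+Y)$ gives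
$$P(X+Y)=P(X)+P(Y)\quad\text{in }B((Y^{-1}))((X^{-1})). \tag{8}$$
Put $P_{q^k}=1$ and compare coefficients of $X^0$ in (8). On the left, $(X+Y)^i=\sum_{l\ge0}\binom ilX^{i-l}Y^l$ contributes $Y^i$ if $i\ge0$ and nothing if $i<0$. So
$$\sum_{0\le i\le q^k}P_iY^i=P_0+P(Y).$$
The coefficients of $Y^i$, $i<0$, give $P_i=0$ for $i<0$. The coefficients of $Y^0$ give $P_0=2P_0$, so $P_0=0$. Thus $P=\sum_{1\le i\le q^k}P_iX^i$ is a polynomial with $P(X+Y)=P(X)+P(Y)$.

**Step 7 (only the powers $X^{q^j}$ survive).** Additivity means $\binom ijP_i=0$ for $0<j<i$. If $i$ is not a power of $p$, write $i=p^\nu m$ with $p\nmid m$, $m\ge2$. Then $(1+y)^i=(1+y^{p^\nu})^m$ over $\mathbb F_p$ shows $\binom i{p^\nu}\equiv m\not\equiv0\pmod p$. This number is invertible in the $\mathbb F_p$-algebra $B$, so $P_i=0$. Next, by (ii), $XE(X)\in B((X^{-(q-1)}))$. It is a unit there, because its leading term is $X^{1-q^k}$ with coefficient $1$. So its inverse $X^{-1}P(X)$ lies in $B((X^{-(q-1)}))$,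 that is, $P_i=0$ unless $i\equiv1\pmod{q-1}$. Write a power of $p$ as $q^jp^\epsilon$ with $1\le p^\epsilon<q$. It is $\equiv p^\epsilon\pmod{q-1}$, and $0\le p^\epsilon-1\le q-2$. So it is $\equiv1$ only if $p^\epsilon=1$. Only $i=q^j$ with $0\le j\le k$ remain.

**Step 8 ($\Psi=0$).** Thus $P=f_{\bar c}$ with $\bar c_j=P_{q^j}\in B$ ($0\le j<k$), and $E=1/f_{\bar c}$ is the image of $1/f_c$ under $D\to B$, $c_j\mapsto\bar c_j$. So every $a_m$ is, in $B$, a polynomial in the $\bar c_j$, and $a_{2q^k-q^j}=-\bar c_j$ in $B$ by (6). Hence $B$ is spanned by the images of the monomials in the $a_{2q^k-q^j}$, $0\le j<k$. On such a monomial $\Psi$ is the difference of the coefficients in $F^{(N)}$ and in $F_\lambda^N$ considered in (7). By the choice of $\lambda$ and by (7), both are $(-1)^a\lambda(c_{j_1}\cdots c_{j_a})$. Hence $\Psi=0$, all coefficients of all $G^N$ vanish, and $F=F^{(0)}=F_\lambda^0$.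

**Step 9 (Hilbert series).** All exponents of an element of $\mathcal F_k^{(k)}$ are $\le-q^k$, so only the degrees $-(e+kq^k)$ with $e\ge0$ occur. The equation $-(e+kq^k)=-(d+k)$ means $d=e+k(q^k-1)$, and $\mathrm{Hilb}(D,t)=\prod_{j<k}(1-t^{q^k-q^j})^{-1}=1/k!_{q,t}$. $\square$

## 8. Adding up the filtration: proof of Theorem A

By Lemma 1 the left side of Theorem A is $\mathrm{Hilb}(\mathcal F_n,t)$. Consider
$$\mathcal F_n=\mathcal F_n^{(0)}\supseteq\mathcal F_n^{(1)}\supseteq\dots\supseteq\mathcal F_n^{(n)}.$$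
For $k<n$ the map $r_k^{n-k}:\mathcal F_n^{(k)}\to\mathcal F_k^{(k)}$ has kernel $\mathcal F_n^{(k+1)}$ by Lemma 5. It is surjective by Lemma 6, because $r_k^{n-k}F^{(n-k)}=F$. It lowers $d$ by $(n-k)(q^k-1)$. So
$$\mathrm{Hilb}(\mathcal F_n^{(k)}/\mathcal F_n^{(k+1)},t)=t^{(n-k)(q^k-1)}\mathrm{Hilb}(\mathcal F_k^{(k)},t).$$
The last piece of the filtration is $\mathcal F_n^{(n)}$ itself. Using Lemma 7,
$$\mathrm{Hilb}(\mathcal F_n,t)=\sum_{k=0}^nt^{(n-k)(q^k-1)}\,\mathrm{Hilb}(\mathcal F_k^{(k)},t)=\sum_{k=0}^n\frac{t^{(n-k)(q^k-1)+k(q^k-1)}}{k!_{q,t}}=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{k!_{q,t}} .\qquad\blacksquare$$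

## 9. The coinvariants and the sums over matrices: proof of Theorem B

We return to the sums $\Theta_k$ of Section 2 and recognize their generating functions as the $F_\lambda^{n-k}$.

**Step 1 (generating function of $\Theta_k$).** Only the term with $T^{q^0}$ of $f_k$ contributes to the derivative in characteristic $p$, so $f_k'=c_{k,0}$; for $k=0$ this reads $f_0'=1=c_{0,0}$. The logarithmic derivative of $f_k$ is therefore
$$\sum_{v\in\langle y_1,\dots,y_k\rangle}\frac1{X-v}=\frac{f_k'(X)}{f_k(X)}=\frac{c_{k,0}}{f_k(X)} .$$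
Taking the coefficient of $X^{-m-1}$ (with $0^0=1$), $\sum_vv^m=c_{k,0}\,[X^{-m-1}]\frac1{f_k(X)}$. As $A$ runs over $\mathbb F_q^{n\times k}$, the $n$ entries of $Ay$ run independently over $\langle y_1,\dots,y_k\rangle$. So
$$\Theta_k(x^a)=\prod_{i=1}^n\sum_vv^{a_i}=c_{k,0}^n\cdot\Big[\prod_iX_i^{-a_i-1}\Big]\prod_{i=1}^n\frac1{f_k(X_i)} . \tag{9}$$
The coefficients of $1/f_k(X)$ are polynomials in the $c_{k,j}$, so $\Theta_k(S)\subset c_{k,0}^nD_k$. For $k=1$ we have $c_{1,0}=-y_1^{q-1}$, and this says that $\Theta_1(S)\subset y_1^{n(q-1)}\mathbb F_q[y_1^{q-1}]$, as in Section 2.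

**Step 2 (the dual map).** By Dickson's theorem we may identify the ring $D$ of Section 7 with $D_k$ via $c_j\mapsto c_{k,j}$. By (9), for $\lambda$ in the graded dual $D_k^*$ of $D_k$, the functional $\varphi_\lambda=\lambda\circ c_{k,0}^{-n}\Theta_k$ has generating function $F_\lambda^{\,n-k}$. It is invariant, as $\Theta_k$ factors through $S_G$. So, in each degree, the dual of
$$(c_{k,0}^{-n}\Theta_k)_k:\ S_G\to\bigoplus_{k=0}^nD_k$$
is, via $(S_d^*)^G=((S_G)_d)^*$ and Lemma 1, the map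
$$\bigoplus_{k=0}^nD_k^*\to\mathcal F_n,\qquad(\lambda_k)_k\mapsto\sum_kF_{\lambda_k}^{\,n-k},$$
with degrees shifted by $n(q^k-1)$ on the $k$-th summand.

**Step 3 (the dual map is bijective).** It sends $\bigoplus_{j\ge k}D_j^*$ into $\mathcal F_n^{(k)}$, because $F_{\lambda_j}^{\,n-j}\in\mathcal F_n^{(j)}\subseteq\mathcal F_n^{(k)}$. So it respects two finite filtrations. On the $k$-th graded piece compose it with the isomorphism $r_k^{n-k}:\mathcal F_n^{(k)}/\mathcal F_n^{(k+1)}\cong\mathcal F_k^{(k)}$ of Section 8 (the identity of $\mathcal F_n^{(n)}$ if $k=n$). Since $r_k^{n-k}F_\lambda^{\,n-k}=F_\lambda^0$, the result is $\lambda\mapsto F_\lambda^0$, which is bijective by Lemma 7. A filtered map that is bijective on all graded pieces of finite filtrations is bijective.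

**Step 4 (back to $S_G$).** The bijectivity in Step 3 says that every element of $(S^*)^G$ is uniquely $\sum_k\varphi_{\lambda_k}$. All spaces are finite-dimensional in each degree, so $(c_{k,0}^{-n}\Theta_k)_k$ is an isomorphism $S_G\cong\bigoplus_kD_k$, up to the degree shifts. Multiplying the $k$-th component by $c_{k,0}^n$ removes the shifts and gives the graded isomorphism $\Theta:S_G\cong\bigoplus_kc_{k,0}^nD_k$. Its injectivity is the criterion that $f\in\sum_{g\in G}(g-1)S$ iff $\sum_Af(Ay)=0$ for every $k=0,\dots,n$. $\blacksquare$
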